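# Equitable colorings of Cartesian products and the bound $\chi(G)\chi(H)$

## 1. Stars, and a product of two stars

Take the star $K_{1,5}$: one center joined to five leaves. Two colors suffice for a proper coloring, but the class of the center then has one vertex and the other class has five. Suppose we insist that the classes have almost the same size. The center is adjacent to everything, so it is alone in its class. All other classes then have at most two vertices, so five leaves need at least three further colors. Four colors do work, with class sizes $1,2,2,1$. The same count for $K_{1,n}$ shows that $q$ classes of almost equal size force $2(q-1)\ge n$, that is,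
$$q\ge 1+\lceil n/2\rceil. \tag{1}$$

Let us fix the words. All graphs are finite, undirected and simple.

**Definition (colorings).** A $k$-coloring of $G$ is a map $c:V(G)\to\{1,\dots,k\}$ with $c(x)\ne c(y)$ whenever $xy\in E(G)$. The chromatic number $\chi(G)$ is the smallest $k$ for which $G$ has a $k$-coloring. An *equitable* $k$-coloring is a $k$-coloring in which any two color classes differ in size by at most $1$. The equitable chromatic number $\chi_=(G)$ is the smallest $k$ for which $G$ has an equitable $k$-coloring.

So $\chi(K_{1,5})=2$ and $\chi_=(K_{1,5})=4$. One warning: an equitable $k$-coloring need not give an equitable $(k+1)$-coloring. The graph $K_{3,3}$ has an equitable $2$-coloring. An equitable $3$-coloring would have three classes of size $2$, each inside one side of size $3$, and $3$ is not a sum of $2$'s. To bound $\chi_=$ from above by $B$ it is enough to find an equitable $q$-coloring for *some* $q\le B$.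

**Definition (Cartesian product).** $G\square H$ has vertex set $V(G)\times V(H)$. Two vertices $(x,u)$ and $(y,v)$ are adjacent if and only if either $x=y$ and $uv\in E(H)$, or $xy\in E(G)$ and $u=v$.

Draw $V(G)\times V(H)$ as a table. The *row* of $x$ is $\{x\}\times V(H)$ and carries a copy of $H$; the *column* of $u$ is $V(G)\times\{u\}$ and carries a copy of $G$. There are no other edges.

Now multiply. The graph $K_2\square K_{1,5}$ is bipartite, with two rows. Color the center of the first star and the leaves of the second star $1$, and everything else $2$: both classes have six vertices. The imbalance has disappeared.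

Next try $K_{1,3}\square K_{1,3}$, which has $16$ vertices. Let $x_0$ and $u_0$ be the centers. The graph is connected and bipartite, so its $2$-coloring is unique up to exchanging the colors. One class consists of $(x_0,u_0)$ and the nine pairs of leaves, so it has $10$ vertices, and the other has $6$. Two colors fail. Three colors work; here rows and columns begin with the centers:
$$\begin{array}{c|cccc} & u_0&u_1&u_2&u_3\\\hline x_0&3&1&2&2\\ x_1&1&2&3&3\\ x_2&2&3&1&1\\ x_3&1&2&3&3\end{array}$$
A cell outside the first row and column has only two neighbors: the first cell of its row and the first cell of its column. With this in mind properness is read off directly, and the classes have sizes $5,5,6$.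

Do three colors suffice for larger stars? They do not.

**Lemma 1.** For $n\ge17$ the graph $K_{1,n}\square K_{1,n}$ has no equitable $q$-coloring with $q\le3$.

*Proof.* A $1$-coloring is impossible because there are edges. The graph is connected and bipartite with sides of sizes $n^2+1$ and $2n$, which differ by $(n-1)^2>1$. So there is no equitable $2$-coloring.

Suppose there is an equitable $3$-coloring, and name the colors so that $(x_0,u_0)$ has color $3$. Below, $x$ and $u$ denote leaves. The vertices $(x,u_0)$ and $(x_0,u)$ are adjacent to $(x_0,u_0)$, so they have colors in $\{1,2\}$. Let $p$ of the $(x,u_0)$ and $p'$ of the $(x_0,u)$ have color $1$. The vertex $(x,u)$ is adjacent to $(x,u_0)$ and to $(x_0,u)$. It can have color $1$ only if both of these have color $2$, which happens for $(n-p)(n-p')$ pairs. It can have color $2$ only if both have color $1$, which happens for $pp'$ pairs. There are only $2n$ vertices with exactly one center coordinate, so color $1$ occurs at most $(n-p)(n-p')+2n$ times and color $2$ at most $pp'+2n$ times.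

Put $\alpha=p/n$ and $\beta=p'/n$. By Cauchy–Schwarz,
$$\sqrt{\alpha\beta}+\sqrt{(1-\alpha)(1-\beta)}\le\sqrt{\alpha+(1-\alpha)}\,\sqrt{\beta+(1-\beta)}=1 .$$
So one of the two square roots is at most $\frac12$, and $\min\{\alpha\beta,(1-\alpha)(1-\beta)\}\le\frac14$. Hence color $1$ or color $2$ occurs at most $\frac{n^2}4+2n$ times. But in an equitable $3$-coloring of $(n+1)^2$ vertices every class has at least $\frac{(n+1)^2-2}3$ vertices. Multiplying by $12$, the inequality $\frac{(n+1)^2-2}{3}>\frac{n^2}4+2n$ becomes $4n^2+8n-4>3n^2+24n$, that is, $n^2-16n-4>0$. At $n=17$ the left side is $13$, and it increases for $n\ge8$. So for $n\ge17$ we have a contradiction. $\square$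

So two stars with many leaves need at least $4=2\cdot2=\chi(K_{1,n})^2$ colors. By (1), each star alone needs a number of colors that grows with $n$. Does the product get away with a bounded number, perhaps with exactly $4$?

## 2. The Lin–Chang inequality

Lin and Chang conjectured that
$$\chi_=(G\square H)\le\chi(G)\,\chi(H)$$
for connected graphs $G$ and $H$, neither of them the trivial graph $K_1$. The exclusion is needed: $K_1\square K_{1,5}=K_{1,5}$ has equitable chromatic number $4$, while $\chi(K_1)\chi(K_{1,5})=2$. For the ordinary chromatic number, a theorem of Sabidussi says that $\chi(G\square H)=\max\{\chi(G),\chi(H)\}$.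

The conjecture is true, in the following stronger form. Connectedness is not needed, only that both graphs have an edge.

**Theorem 1.** Let $G,H$ be graphs with at least one edge each, $k=\min\{\chi(G),\chi(H)\}$ and $l=\max\{\chi(G),\chi(H)\}$. Then $G\square H$ has an equitable $q$-coloring for some $q\le\min\{k,3\}\cdot l$. Hence $\chi_=(G\square H)\le\min\{k,3\}\,l\le\chi(G)\chi(H)$.

**Theorem 2.** (a) $\chi_=(K_{1,n}\square K_{1,n})=4=\chi(K_{1,n})^2$ for all $n\ge17$.
(b) Let $2\le k\le l$, $m\ge3(l-1)$, and let $H=K_{m,1,\dots,1}$ have $l$ parts. Then $\chi_=(K_k\square H)\ge\frac{k}{k-1}(l-1)$. In particular, for $k=2$ we have $2l-2\le\chi_=(K_2\square H)\le2l$, so no bound $c\cdot\max\{\chi(G),\chi(H)\}$ with $c<2$ holds in general.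

A first approach suggests itself. A theorem of Chen et al. says that if $G$ and $H$ are equitably $q$-colorable, then so is $G\square H$. So one looks for a single $q\le\chi(G)\chi(H)$ for which both factors are equitably $q$-colorable. For two stars $K_{1,n}$ this asks for $q\le4$, while (1) forces $q\ge1+\lceil n/2\rceil\ge5$ once $n\ge7$. No such $q$ exists. A proof must balance the colors in the product itself, not in the factors.

## 3. Complete multipartite factors and cyclic shifts

**Conventions.** Since $G\square H$ and $H\square G$ are isomorphic, let $\chi(G)=k\le l=\chi(H)$. Both graphs have an edge, so $k\ge2$. Put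
$$N=|V(G)|\ge k,\qquad M=|V(H)|\ge l,\qquad \kappa^*=\min\{k,3\}.$$
Fix partitions into nonempty independent sets, $V(G)=V_1\sqcup\dots\sqcup V_k$ and $V(H)=U_1\sqcup\dots\sqcup U_l$, and put $n_i=|V_i|$, $m_i=|U_i|$. Adding all edges between different parts makes the coloring task harder and changes none of $k,l,N,M$. So we assume that $G=K_{n_1,\dots,n_k}$ and $H=K_{m_1,\dots,m_l}$ are complete multipartite with these parts. A set of vertices of $G$ or of $H$ is *pure* if it lies in one part. We write $1_E$ for the indicator function of a set $E$.

**Shifts.** This step settles all products in which one factor has a moderate number of vertices.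

Suppose $l\le N\le\kappa^*l$. Identify $V(G)$ with $\mathbb Z_N$, and color $(x,u)$ with $u\in U_j$ by $x+j\in\mathbb Z_N$. In a column $j$ is fixed, so different $x$ get different colors. In a row, adjacent vertices lie in parts $U_j\ne U_{j'}$ with $1\le j,j'\le l\le N$, so $x+j\ne x+j'$ in $\mathbb Z_N$. The coloring is proper. Each column contains each color exactly once, so all $N$ classes have size $M$. We have used $N\le\kappa^*l$ colors.

Suppose $M\le\kappa^*l$. Now $M\ge l\ge k$. Identify $V(H)$ with $\mathbb Z_M$ and color $(x,u)$ with $x\in V_i$ by $i+u\in\mathbb Z_M$. In a row the colors are all different; in a column, adjacent vertices have different $i\le k\le M$. Each row contains each color once, so all $M\le\kappa^*l$ classes have size $N$.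

What remains is $N<l$, and the main range $N,M>\kappa^*l$.

In the main range the shift suggests an ideal picture. Suppose that $V(G)$ and $V(H)$ could be cut into $l$ pure sets $G_r$ and $H_j$ with $r,j\in\mathbb Z_l$, all the $G_r$ of one size and all the $H_j$ of one size. Then coloring $G_r\times H_j$ by $r+j\in\mathbb Z_l$ would be proper and perfectly balanced, with only $l$ colors. The parts have arbitrary sizes, so in general we cannot have purity and equal sizes at once. The next section asks how impure equal-sized pieces have to be.

## 4. Cutting parts into equal bins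

**Lemma 2 (bins).** Let $p,\kappa\ge1$, let $x_1,\dots,x_{p\kappa}\ge0$ be integers ("items"), and let $c_1,\dots,c_\kappa\in\{s,s+1\}$ ("bins", $s\ge0$ an integer) with $\sum x_i=\sum c_\beta$. Then the items can be cut into integral pieces that fill the bins exactly, with at most $p+1$ items occurring in each bin. If $p=1$ and $\kappa\ge2$, then moreover only one item $J$ occurs in bin $\kappa$, and at most one item other than $J$ occurs in bin $\kappa-1$.

For example, take items $3,4,5$ and three bins of capacity $4$, so $p=1$. The first bin takes the item $3$ and one unit of the item $5$. There remain $4,4$ and two bins. The proof follows this pattern: fill one bin with a few items and part of one more, so that $p$ items disappear completely.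

*Proof.* We use induction on $\kappa$. For $\kappa=1$ there are $p$ items and one bin. Let $\kappa\ge2$, order the items as $x_1\le\dots\le x_{p\kappa}$, and put $c=c_1$. For an index set $T$ write $x(T)=\sum_{i\in T}x_i$.

First, *the $p$ smallest items have sum at most $c$*. Otherwise each of the $\kappa$ blocks of $p$ consecutive items has sum at least $c+1$, and the total is at least $\kappa(c+1)$. If $c=s$, then $\kappa(s+1)>\sum c_\beta$ because $c_1=s$. If $c=s+1$, then $\kappa(s+2)>\kappa(s+1)\ge\sum c_\beta$. Both are contradictions.

Second, *the $p$ largest items have sum at least $c$*. Otherwise every block has sum at most $c-1$, and the total is at most $\kappa(c-1)$. If $c=s$, this is less than $\kappa s\le\sum c_\beta$. If $c=s+1$, it equals $\kappa s<\sum c_\beta$ because $c_1=s+1$.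

We now walk from the smallest $p$ items to the largest, one exchange at a time. For $0\le i\le p$ let
$$T_i=\{i+1,\dots,p\}\cup\{p\kappa-p+1,\dots,p\kappa-p+i\}.$$
Since $\kappa\ge2$, the two sets are disjoint and $|T_i|=p$. We know that $x(T_0)\le c\le x(T_p)$. Let $i$ be minimal with $x(T_i)\ge c$.

If $i=0$, then $x(T_0)=c$, and we put all of $T_0$ into bin 1. If $i\ge1$, let $T=T_{i-1}$ and $z=p\kappa-p+i\notin T$. The set $T_i$ arises from $T$ by removing $i$ and adding $z$, so
$$x(T)<c\le x(T_i)\le x(T)+x_z .$$
Put all of $T$ and $c-x(T)$ units of $z$ into bin 1. In both cases bin 1 is full and contains at most $p+1$ items. Exactly $p$ items have been removed, so $p(\kappa-1)$ items remain (one of them possibly shortened), for $\kappa-1$ bins with capacities in $\{s,s+1\}$. Induction applies.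

Let $p=1$ and $\kappa\ge2$. When two bins remain, two items remain. Bin $\kappa-1$ uses up one of them completely, together with possibly some units of the other, and the other item, $J$, fills bin $\kappa$. So bin $\kappa$ contains only $J$, and bin $\kappa-1$ contains at most one item other than $J$. $\square$

The bins may be processed in any order, because the capacities are arbitrary in $\{s,s+1\}$. If there are fewer than $p\kappa$ items, we may add items equal to $0$. We apply the lemma to the parts of $G$ or $H$: cutting items into pieces means partitioning the vertex set into bins.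

## 5. Factors with fewer than $l$ vertices

Here $2\le N<l$. A shift modulo $N$ cannot separate $l$ parts of $H$, but it can separate $N$ parts. So we cut $V(H)$ into bins that meet at most $N$ parts each, and we shift separately in each bin.

Regard $G\subseteq K_N$ with $V(K_N)=\mathbb Z_N$, and color $K_N\square H$. Let $\kappa=\lfloor2l/N\rfloor$.

*Lemma 2 can accommodate $l$ parts, that is, $(N-1)\kappa\ge l$.* For $N=2$ we have $\kappa=l$. For $N\ge3$ we have $\kappa\ge2$ since $N<l$, and $2l\le\kappa N+N-1$. So
$$2(N-1)\kappa-2l\ge\kappa(N-2)-(N-1)\ge2(N-2)-(N-1)=N-3\ge0 .$$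

Apply Lemma 2 with $p=N-1$, items $m_1,\dots,m_l$ and enough zeros, and $\kappa$ bins with capacities $c_\beta\in\{\lfloor M/\kappa\rfloor,\lceil M/\kappa\rceil\}$ of sum $M$. This partitions $V(H)$ into bins of sizes $c_\beta$, each meeting at most $N$ parts. Within each bin give the occurring parts distinct labels in $\mathbb Z_N$. Let $\beta(u)$ be the bin of $u$ and $\nu(u)$ the label of its part in that bin. Color $(x,u)$ by the pair $(x+\nu(u),\beta(u))$.

In a column, different $x$ give different colors. In a row, two vertices $(x,u),(x,u')$ of equal color have the same bin and the same label, so $u$ and $u'$ are in the same part and are not adjacent. The coloring is proper. The class of $(c,\beta)$ contains exactly one vertex for each $u$ in bin $\beta$, so its size is $c_\beta$. This is an equitable coloring with $N\kappa\le2l\le\kappa^*l$ colors.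

For example, for $K_2\square K_{6,1,1}$ we get $N=2$ and $\kappa=3$. Bins of sizes $3,3,2$ are filled with one singleton and two vertices of the large part, the other singleton and two vertices of the large part, and two vertices of the large part. The six classes have sizes $3,3,3,3,2,2$.

**From now on $N,M\ge\kappa^*l+1$.** Write
$$N=la+e,\qquad M=ls+\rho,\qquad 0\le e,\rho<l .$$
Then $a,s\ge\kappa^*$.

## 6. Groups of bins and their sizes

We cut $V(G)$ and $V(H)$ into $l$ bins each, indexed by $\mathbb Z_l$. The bins of $G$ should have sizes $a$ or $a+1$, with $e$ of them of size $a+1$; those of $H$ should have sizes $s$ or $s+1$, with $\rho$ of size $s+1$. The union of all $G_r\times H_j$ with $r+j=b$ will be called *group* $b$. Each group gets its own small set of colors: three colors if $k\ge3$ and two if $k=2$. That is $\kappa^*l$ colors in all.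

Two things are needed. The groups must have almost equal sizes, and each group must be split almost equally among its colors. This section deals with the sizes, which depend on *which* bins get the extra vertex. For instance, let $l=5$, $e=2$, $\rho=3$. If the larger bins have indices in $E=\{0,1\}$ and $E'=\{0,1,2\}$, then the numbers of pairs in $E\times E'$ with sum $b=0,1,2,3,4$ are $1,2,2,1,0$, which is uneven. With $E'=\{1,3,4\}$ the counts are $1,1,1,1,2$. The general rule is to spread $E'$ evenly around the circle.

**Lemma 3.** For $0\le e,\rho<l$ there are $E,E'\subset\mathbb Z_l$ with $|E|=e$, $|E'|=\rho$, such that the numbers $\nu_b=|\{(r,j)\in E\times E':r+j=b\}|$, $b\in\mathbb Z_l$, all lie in $\{\lfloor e\rho/l\rfloor,\lceil e\rho/l\rceil\}$. We may take $E=\{0,\dots,e-1\}$; so if $e\ge1$, then $0\in E$.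

*Proof.* Let $E=\{0,\dots,e-1\}$ and
$$1_{E'}(j)=\left\lfloor\frac{(j+1)\rho}l\right\rfloor-\left\lfloor\frac{j\rho}l\right\rfloor .$$
Replacing $j$ by $j+l$ adds $\rho$ to both floors, so this is $l$-periodic. Its values are in $\{0,1\}$ because $0\le\rho/l<1$. Summing over $j=0,\dots,l-1$ gives $|E'|=\rho$. Finally the sum telescopes:
$$\nu_b=\sum_{r=0}^{e-1}1_{E'}(b-r)=\left\lfloor\frac{(b+1)\rho}l\right\rfloor-\left\lfloor\frac{(b+1-e)\rho}l\right\rfloor .$$
The two arguments differ by $e\rho/l$, so the difference of the floors is $\lfloor e\rho/l\rfloor$ or $\lceil e\rho/l\rceil$. $\square$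

Fix $E=\{0,\dots,e-1\}$ and $E'$ from this proof, and set
$$g^*_r=a+1_E(r),\qquad h_j=s+1_{E'}(j),\qquad f_b=\sum_{j\in\mathbb Z_l}g^*_{b-j}h_j .$$
Then $\sum_rg^*_r=N$ and $\sum_jh_j=M$. Expanding the product,
$$f_b=las+a\rho+se+\nu_b, \tag{2}$$
so there is an integer $f$ with $f_b\in\{f,f+1\}$ for all $b$.

**Equalizing principle.** Suppose that sets of sizes $f_b$ ($b\in\mathbb Z_l$) are each split into $\kappa$ classes of sizes $\lfloor f_b/\kappa\rfloor$ or $\lceil f_b/\kappa\rceil$. Then all $\kappa l$ classes together differ in size by at most $1$. Indeed, write $f=\kappa q'+r'$ with $0\le r'<\kappa$. A set of size $f=\kappa q'+r'$ splits into classes of sizes $q'$ or $q'+1$. So does a set of size $f+1=\kappa q'+(r'+1)$, because $r'+1\le\kappa$.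

It remains to color each group equitably with $\kappa^*$ colors of its own. Edges between different groups cause no trouble, since different groups use disjoint sets of colors.

## 7. A group that two colors cannot balance

Lemma 2 with $p=1$ gives bins that meet at most two parts. Suppose that both $V(G)$ and $V(H)$ have been cut like this. Adjacent vertices in group $b$ share $x$ or share $u$. If they share $x$, they share $r$, and hence $j=b-r$; if they share $u$, they share $j$, and hence $r$. So the subgraph induced by group $b$ is the disjoint union of $l$ *blocks* $G[G_{b-j}]\square H[H_j]$, and each block is bipartite. Two colors per group give a proper coloring. Would they also give an equitable one?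

Take $G=K_{1,11}$ and $H=K_{5,4,3}$, so $l=3$, $N=M=12$ and $a=s=4$. Let $G_0$ consist of the center and three leaves, and let $G_1,G_2$ consist of four leaves each. Let $H_0$ consist of one vertex of the part of size $5$ and all three vertices of the part of size $3$. Let $H_1$ and $H_2$ consist of two vertices from the part of size $5$ and two from the part of size $4$ each. All bins have size $4$ and meet at most two parts. Group $0$ has three blocks. The block $G_0\times H_0$ is $K_{1,3}\square K_{1,3}$, connected with sides $10$ and $6$. The blocks $G_2\times H_1$ and $G_1\times H_2$ consist of four copies of $K_{2,2}$ each, and every copy is split $2:2$. So *every* proper $2$-coloring of group $0$ has classes of sizes $26$ and $22$. It cannot be balanced.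

This choice of bins is unkind, and Lemma 2 as used in Section 4 would give other bins for $K_{5,4,3}$. But the example shows that "at most two parts per bin" is not enough information when a group has only two colors. A block in which both bins are impure is connected, its imbalance is forced, and nothing guarantees that other blocks can compensate it.

There are two ways past this point, and we need both. If $k\ge3$, we may spend three colors per group, and the third color gives enough freedom (Section 8). If $k=2$, we have only two colors per group, but $G$ has only two parts, and its bins can be made pure if we accept wrong sizes for two of them (Section 9).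

Purity of the $G_r$ alone is not enough. In the example, take $G_0$ to be the center alone, $G_1$ four leaves and $G_2$ seven leaves. All groups still have size $48$, since all $|H_j|=4$. Group $0$ now consists of one copy of $K_{1,3}$ and eleven copies of $K_{2,2}$, and its $2$-colorings have classes of sizes $25$ and $23$. So in Section 9 we shall also use the second statement of Lemma 2: one bin of $H$ can be made pure, and it supplies isolated vertices.

## 8. Three colors per group: the case $k\ge3$

Now $\kappa^*=3$, $l\ge3$ and $a,s\ge3$. We first find a criterion for a disjoint union of bipartite graphs to be equitably $3$-colorable. The idea is that the smaller side of each piece gets one fixed color, and the larger side uses the two other colors in whatever proportion we like.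

**Lemma 4.** Let $F$ be a disjoint union of bipartite graphs $Q_1,\dots,Q_t$ with bipartitions $(X_i,Y_i)$, $x_i=|X_i|\ge y_i=|Y_i|$, $\delta_i=x_i-y_i$, $W=|V(F)|$, $S=\lfloor W/3\rfloor$. Suppose $\{1,\dots,t\}=P_1\sqcup P_2\sqcup P_3$ such that for each $c\in\{1,2,3\}$, with $\overline{P_c}$ denoting the complement of $P_c$ and $y(P)$, $x(P)$, $\delta(P)$ denoting sums over $P$:

(i) $y(P_c)\le S$;

(ii) $\delta(P_c)-\delta(\overline{P_c})\le S-1$.

Then $F$ is equitably $3$-colorable.

*Proof.* Let $S_1,S_2,S_3\in\{\lfloor W/3\rfloor,\lceil W/3\rceil\}$ have sum $W$. For $i\in P_c$ give all of $Y_i$ color $c$, and let each vertex of $X_i$ take any color other than $c$. This is always proper, since all edges of $Q_i$ run between $X_i$ and $Y_i$. We need color $c$ to be used on exactly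
$$R_c=S_c-y(P_c)$$
vertices of $\bigcup_iX_i$. By (i), $R_c\ge0$, and $R_1+R_2+R_3=W-\sum y_i=\sum x_i$.

Make $R_c$ "slots" of color $c$, and join a vertex of $X_i$, $i\in P_c$, to all slots whose color is not $c$. The numbers of vertices and slots are equal, and we want a perfect matching. By Hall's theorem it exists if every set $A$ of vertices has at least $|A|$ neighboring slots. If $A$ contains vertices belonging to two different classes $P_c$, its neighbors are all slots, and there are enough. If all vertices of $A$ belong to one $P_c$, its neighbors are all slots of the two other colors, and $|A|\le x(P_c)$. So the following suffices for each $c$: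
$$x(P_c)\le\sum_{c'\ne c}R_{c'}=x(P_c)+x(\overline{P_c})-R_c .$$
This says $S_c\le y(P_c)+x(\overline{P_c})$. Since $y_i=\frac12(x_i+y_i-\delta_i)$ and $x_i=\frac12(x_i+y_i+\delta_i)$, it becomes
$$S_c\le\tfrac12\big(W+\delta(\overline{P_c})-\delta(P_c)\big),\qquad\text{that is,}\qquad \delta(P_c)-\delta(\overline{P_c})\le W-2S_c .$$
Now $W-2S_c\ge W-2\lceil W/3\rceil$, which equals $S$, $S-1$, $S$ for $W=3S$, $3S+1$, $3S+2$. So (ii) is sufficient. $\square$

On group $0$ of Section 7, with blocks of sides $(10,6),(8,8),(8,8)$ and $P_c=\{c\}$, we have $W=48$ and $S=16$. The sides $Y_1,Y_2,Y_3$ get colors $1,2,3$. Color $1$ needs ten more vertices and takes five from $X_2$ and five from $X_3$. Color $2$ takes five from $X_1$ and three from $X_3$, and color $3$ takes five from $X_1$ and three from $X_2$. All classes have size $16$.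

**Step 1: blocks.** We set up the groups so that their sizes are exactly the $f_b$. By Lemma 2 ($p=1$, $\kappa=l$, items $n_1,\dots,n_k$ and $l-k$ zeros) partition $V(G)=\bigsqcup_{r\in\mathbb Z_l}G_r$ with $|G_r|=g^*_r$, each $G_r$ meeting at most two parts. Likewise, with items $m_1,\dots,m_l$, partition $V(H)=\bigsqcup_jH_j$ with $|H_j|=h_j$, each $H_j$ meeting at most two parts. Put $G_r\times H_j$ into group $r+j$, and let $F_b$ be the subgraph induced by group $b$. As shown in Section 7, $F_b$ is the disjoint union of the $l$ blocks $Q_j=G[G_{b-j}]\square H[H_j]$. Both factors of a block are bipartite, so the block is bipartite. Moreover $|F_b|=f_b$. By the equalizing principle it suffices to color each $F_b$ equitably with three colors.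

Fix $b$ and put $W=f_b$. By (2), $W\ge las\ge3as$, so $S=\lfloor W/3\rfloor\ge as$. Block sizes lie between $as$ and
$$(a+1)(s+1)=as\left(1+\tfrac1a\right)\left(1+\tfrac1s\right)\le\tfrac{16}9as .$$

**Step 2: block imbalances.** For condition (ii) we show that each block has a bipartition with
$$\delta\le(a-1)(s-1)\le as-1 .$$

Suppose both factors are impure, $G[G_{b-j}]=K_{z,z'}$ and $H[H_j]=K_{w,w'}$ with $z,z',w,w'\ge1$. The sides of the product have sizes $zw+z'w'$ and $zw'+z'w$, so $\delta=|z-z'|\,|w-w'|$. Since $z,z'\ge1$, $|z-z'|\le g^*_{b-j}-2\le a-1$; likewise $|w-w'|\le h_j-2\le s-1$.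

If $G_{b-j}$ is pure, the block has no column edges and consists of disjoint copies of $H[H_j]$, one in each row. Fix a bipartition of $H[H_j]$; its sides differ by at most $h_j$. Use it in alternating orientations in the successive copies, so that copies cancel in pairs. Then $\delta\le h_j\le s+1\le2(s-1)\le(a-1)(s-1)$, because $s\ge3$ and $a\ge3$.

Symmetrically, if $H_j$ is pure, the block consists of copies of $G[G_{b-j}]$, and $\delta\le a+1\le2(a-1)\le(a-1)(s-1)$.

**Step 3: choice of $P_1,P_2,P_3$, and condition (ii).** Number the blocks so that $\delta_1\ge\dots\ge\delta_l$, and let $P_c=\{i:i\equiv c\bmod3\}$. Shifting indices down by one,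
$$\delta(P_1)=\delta_1+\delta_4+\delta_7+\cdots\le\delta_1+\delta_3+\delta_6+\cdots\le\delta_1+\delta(P_3),$$
so $\delta(P_1)-\delta(\overline{P_1})\le\delta_1$. Comparing term by term, $\delta(P_2)\le\delta(P_1)$ and $\delta(P_3)\le\delta(P_1)$, so for $c=2,3$ we get $\delta(P_c)-\delta(\overline{P_c})\le0$. In all cases the difference is at most $\delta_1\le as-1\le S-1$.

**Step 4: condition (i).** Let $n=|P_c|$, so $n\ge1$ as $l\ge3$, and let $w$ be the number of vertices in the blocks of $P_c$. Then $y(P_c)\le w/2$ and $W\ge w+(l-n)as$. It suffices that
$$w\le2(l-n)as-4 . \tag{3}$$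
Indeed (3) says $\frac{3w}2\le w+(l-n)as-2\le W-2$, and then $y(P_c)\le\frac w2\le\frac{W-2}3\le S$.

To prove (3) we use $w\le\frac{16}9n\,as$ and $as\ge9$. If $n=1$, then $l-n\ge2$, and $\frac{16}9as\le4as-4$ because $\frac{20}9as\ge20$. If $n\ge2$, then $n\le\lceil l/3\rceil$ gives $l\ge3n-2$, so $l-n\ge2n-2$. It is enough that $\frac{16}9n\,as\le(4n-4)as-4$, that is, $\left(\frac{20n}9-4\right)as\ge4$. For $n\ge2$ the bracket is at least $\frac49$, and $\frac49\cdot9=4$.

So Lemma 4 applies to every $F_b$, and $G\square H$ has an equitable $3l$-coloring. This proves Theorem 1 for $k\ge3$.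

## 9. Two colors per group: the case $k=2$

Now $\kappa^*=2$, $l\ge2$ and $a,s\ge2$. The parts of $G$ have sizes $n_1\ge n_2\ge1$ with $n_1+n_2=N$. We aim for $2l$ colors.

We shall cut $V(G)$ into $l$ *pure* bins. Two of them get wrong sizes, one too large by some $t$ and one too small by $t$. As a result some groups have $t$ vertices too many and others $t$ too few, and we move single vertices between groups to repair this. The bins of $H$ are arranged so that the moved vertices land in a harmless place.

**Step 1: bins of $H$.** We want one pure bin $H_{j_0}$ and one bin $H_{j_1}$ that contains at most one part besides the part of $H_{j_0}$. If $\rho\ge1$, choose $j_0\in E'$ and $j_1\notin E'$, which is possible since $1\le\rho\le l-1$. If $\rho=0$, choose any $j_0\ne j_1$. Apply Lemma 2 with $p=1$, $\kappa=l$, items $m_1,\dots,m_l$ and capacities $h_j$, with bin $j_0$ last and bin $j_1$ second to last. We get $V(H)=\bigsqcup_{j\in\mathbb Z_l}H_j$ with $|H_j|=h_j$. Each $H_j$ meets at most two parts, and $H_{j_0}$ lies in one part $U_J$. Write $H_j=A_j\sqcup B_j$, where each of $A_j,B_j$ lies in one part, and in different parts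 if both are nonempty. For $j_1$ we choose
$$A_{j_1}=H_{j_1}\cap U_J,\qquad B_{j_1}=H_{j_1}\setminus U_J\subset U_{J_1},\qquad J_1\ne J .$$
Here $A_{j_1}$ or $B_{j_1}$ may be empty. For $j\ne j_1$ name the sets so that $B_j=\emptyset$ if $H_j$ is pure.

Let
$$\omega=j_1-j_0\ne0,\qquad r_2=0,\qquad r_1=-\omega,\qquad\text{so that}\quad r_2=r_1+\omega .$$
If $e\ge1$, then $0\in E$; so in all cases $g^*_{r_2}=\max_rg^*_r$.

**Step 2: pure bins of $G$.** We fill bins of the right sizes from $V_2$ until $V_2$ is nearly used up, fill the others from $V_1$, and let the bins $r_1,r_2$ absorb the remainders. List $\mathbb Z_l\setminus\{r_1,r_2\}$ as $\sigma_1,\dots,\sigma_{l-2}$. Let $d\in\{0,\dots,l-2\}$ be maximal with $\sum_{i\le d}g^*_{\sigma_i}<n_2$. Partition $V_2$ into sets $G_{\sigma_i}$, $i\le d$, of sizes $g^*_{\sigma_i}$, and the remainder $G_{r_2}$. Partition $V_1$ into sets $G_{\sigma_i}$, $i>d$, of sizes $g^*_{\sigma_i}$, and the remainder $G_{r_1}$. Write $g_r=|G_r|$ and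
$$t=g^*_{r_2}-g_{r_2}.$$
By the choice of $d$, $g_{r_2}\ge1$. Since $\sum_rg_r=N=\sum_rg^*_r$, we have
$$g_{r_2}=g^*_{r_2}-t,\qquad g_{r_1}=g^*_{r_1}+t,\qquad g_r=g^*_r\text{ for all other }r .$$
The partition of $V_1$ is possible as soon as $g^*_{r_1}+t\ge0$, which follows from the next step.

**Step 3: $0\le t\le a$.** This ensures that the partition exists and that there is room for the moves. The upper bound is $t\le g^*_{r_2}-1\le a$. For the lower bound there are two cases.

If $d<l-2$, then by maximality $\sum_{i\le d+1}g^*_{\sigma_i}\ge n_2$, so $g_{r_2}=n_2-\sum_{i\le d}g^*_{\sigma_i}\le g^*_{\sigma_{d+1}}\le g^*_{r_2}$.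

If $d=l-2$, then $g_{r_2}=n_2-(N-g^*_{r_1}-g^*_{r_2})$, so $t=N-g^*_{r_1}-n_2$. Since $n_2\le N/2$, it suffices that $g^*_{r_1}\le N/2$. For $l\ge3$ we have $N/2\ge\frac32a\ge a+1\ge g^*_{r_1}$, using $a\ge2$. For $l=2$ we have $r_1=1$ and $E\subseteq\{0\}$, so $g^*_{r_1}=a\le N/2$.

We record the consequence
$$g_r\ge a\quad\text{for all }r\ne r_2,\qquad g_{r_2}\ge1 . \tag{4}$$

**Step 4: the error in the group sizes.** First put $G_r\times H_j$ into group $r+j$. Only the bins $r_1$ and $r_2$ have wrong sizes; in group $b$ they are multiplied with $H_{b-r_1}$ and $H_{b-r_2}$. So group $b$ has size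
$$\sum_jg_{b-j}h_j=f_b+t\,(h_{b-r_1}-h_{b-r_2})=f_b+t\,\big(1_{E'}(b-r_1)-1_{E'}(b-r_2)\big). \tag{5}$$
If $t=0$ or $\rho=0$, all sizes are already right, and no moves are made. Otherwise the groups $b\in r_1+E'$ should give away $t$ vertices and the groups $b\in r_2+E'=(r_1+E')+\omega$ should receive $t$ vertices. A group in both sets does both.

**Step 5: the moves.** Let $t\ge1$ and $\rho\ge1$. We move $t$ vertices from each group $b\in r_1+E'$ to group $b+\omega$. Since $j_0\in E'$, $h_{j_0}=s+1\ge3$. Fix distinct $v_0,v_1\in H_{j_0}$, and let $t_1=\lceil t/2\rceil$, $t_2=\lfloor t/2\rfloor$. For each $b\in r_1+E'$ choose disjoint sets $A^0_b,A^1_b\subset G_{b-j_0}$ with $|A^0_b|=t_1$, $|A^1_b|=t_2$. This is possible: if $b-j_0=r_2$, then $b=r_1+\omega+j_0=r_1+j_1$, contradicting $b\in r_1+E'$ and $j_1\notin E'$. So $b-j_0\ne r_2$, and (4) gives $g_{b-j_0}\ge a\ge t$. Move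
$$A^0_b\times\{v_0\}\quad\text{and}\quad A^1_b\times\{v_1\}$$
from group $b$ to group $b+\omega$; these vertices are indeed in group $b$, as they lie in $G_{b-j_0}\times H_{j_0}$. For $b\notin r_1+E'$ put $A^0_b=A^1_b=\emptyset$. If $t=0$ or $\rho=0$, all these sets are empty.

Group $b$ loses $t\,1_{E'}(b-r_1)$ vertices and gains $t\,1_{E'}(b-\omega-r_1)=t\,1_{E'}(b-r_2)$ vertices. By (5), after the moves *group $b$ has size exactly $f_b$*. Let $F_b$ be the subgraph induced by group $b$ after the moves. By the equalizing principle with $\kappa=2$, it remains to color each $F_b$ equitably with two colors.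

The reason for the choice $\omega=j_1-j_0$ is the following. A moved vertex stays in its row $x\in G_{b-j_0}$. In group $b+\omega$ this row carries the bin with index $b+\omega-(b-j_0)=j_1$. So $v_i\in U_J$ joins $H_{j_1}=A_{j_1}\sqcup B_{j_1}$, where it can sit on the side of $A_{j_1}\subset U_J$.

**Step 6: the structure of $F_b$.** We list all edges inside the group. Fix $b$ and put $g=g_{b-j_0}$, so $g\ge1$.

*Rows.* Vertices leave group $b$ only in rows of $G_{b-j_0}$. They enter it only in rows of $A^i_{b-\omega}\subset G_{b-\omega-j_0}=G_{b-j_1}$. So for $j\ne j_0$ and $x\in G_{b-j}$, row $x$ meets group $b$ in $\{x\}\times H_j$, plus $(x,v_i)$ if $j=j_1$ and $x\in A^i_{b-\omega}$. For $y\in G_{b-j_0}$, row $y$ meets group $b$ in $\{y\}\times H_{j_0}$, minus $(y,v_i)$ if $y\in A^i_b$. Since $H_{j_0}\subset U_J$, the rows $y\in G_{b-j_0}$ have no row edges inside the group.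

*Columns.* A column $u\in H_j$ with $u\ne v_0,v_1$ meets group $b$ exactly in the rows of $G_{b-j}$. This set is pure, so there are no column edges. Column $v_i$ (when there are moves) meets group $b$ in the rows $(G_{b-j_0}\setminus A^i_b)\cup A^i_{b-\omega}$. Both sets are pure, so the only possible column edges join $(x,v_i)$ with $x\in A^i_{b-\omega}$ to $(y,v_i)$ with $y\in G_{b-j_0}\setminus A^i_b$.

**Step 7: coloring the part of $F_b$ touched by incoming vertices.** We color these *special* vertices explicitly and bound the imbalance they cause. Let $T$ denote the number of vertices of color $1$ minus the number of vertices of color $2$, among those colored so far. Special vertices occur only if $A^0_{b-\omega}\ne\emptyset$. In that case $t,\rho\ge1$ and $b-\omega\in r_1+E'$. Otherwise $A^1_{b-\omega}$ is empty too, and nothing enters the group.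

Suppose $A^0_{b-\omega}\ne\emptyset$. Color as follows.

- For $x\in A^0_{b-\omega}$: $(x,v_0)$ gets color $1$; if $B_{j_1}\ne\emptyset$, then $\{x\}\times A_{j_1}$ gets $1$ and $\{x\}\times B_{j_1}$ gets $2$.
- For $x\in A^1_{b-\omega}$: the same with $v_1$ in place of $v_0$ and the colors exchanged. So $(x,v_1)$ gets $2$; if $B_{j_1}\ne\emptyset$, then $\{x\}\times A_{j_1}$ gets $2$ and $\{x\}\times B_{j_1}$ gets $1$.
- For $y\in G_{b-j_0}\setminus A^0_b$: $(y,v_0)$ gets $2$. For $y\in G_{b-j_0}\setminus A^1_b$: $(y,v_1)$ gets $1$.

This is proper. In a row $x\in A^i_{b-\omega}$, all row edges run between $A_{j_1}\cup\{v_i\}\subset U_J$ and $B_{j_1}$, which have opposite colors. In column $v_0$ all edges join color $1$ to color $2$, and in column $v_1$ color $2$ to color $1$. In rows $y$ there are no row edges. By Step 6 no edge joins a special vertex to any other vertex of the group. If $B_{j_1}=\emptyset$, the vertices $(x,u)$ with $x\in A^i_{b-\omega}$, $u\in A_{j_1}$ have no neighbors in $F_b$: their row meets the group inside $U_J$, and their column has no edges. They are not special and will be colored later.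

Now compute the imbalance $T_0$ of the special vertices. Let $\eta=|A_{j_1}|+1-|B_{j_1}|$ if $B_{j_1}\ne\emptyset$, and $\eta=1$ otherwise. Let $o=1$ if $b\in r_1+E'$, and $o=0$ otherwise; so $|A^0_b|=o\,t_1$ and $|A^1_b|=o\,t_2$. Each $x\in A^0_{b-\omega}$ contributes $\eta$ and each $x\in A^1_{b-\omega}$ contributes $-\eta$. So
$$T_0=(t_1-t_2)\eta-(g-o\,t_1)+(g-o\,t_2)=(t_1-t_2)(\eta+o). \tag{6}$$
This is why the $t$ moved vertices were shared between two columns $v_0,v_1$ with opposite colorings: $t_1-t_2\in\{0,1\}$.

Since $j_1\notin E'$, $|H_{j_1}|=s$. If $B_{j_1}\ne\emptyset$, then $\eta=s+1-2|B_{j_1}|$ with $1\le|B_{j_1}|\le s$, so $\eta\in[1-s,s-1]$. If $B_{j_1}=\emptyset$, then $\eta=1\le s-1$. In both cases $|\eta|\le s-1$, and we claim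
$$|T_0|\le g(s-1). \tag{7}$$
If $o=0$, then $|T_0|\le s-1\le g(s-1)$. If $o=1$, then $b\in r_1+E'$, and by Step 5 $b-j_0\ne r_2$, so $g\ge a\ge2$. Hence $|T_0|\le s\le2(s-1)\le g(s-1)$, using $s\ge2$.

If there are no special vertices, put $T_0=0$; then (7) is trivial.

**Step 8: balancing with the remaining vertices.** We first color the remaining components with edges, keeping the imbalance small, and then correct it with isolated vertices. By Step 6, the remaining vertices form components of $F_b$ of two kinds:

- complete bipartite graphs on $\{x\}\times(A_j\sqcup B_j)$ with $A_j,B_j\ne\emptyset$, whose sides differ by at most $h_j-2\le s-1$;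
- isolated vertices.

There are at least $g(s-1)$ isolated remaining vertices. If $t,\rho\ge1$, all $(y,v)$ with $y\in G_{b-j_0}$ and $v\in H_{j_0}\setminus\{v_0,v_1\}$ are in the group, are not special, and are isolated; their number is $g(h_{j_0}-2)=g(s-1)$. If $t=0$ or $\rho=0$, all $gh_{j_0}\ge gs$ vertices of $G_{b-j_0}\times H_{j_0}$ are isolated and not special. By (7) and $g\ge1$,
$$g(s-1)\ge\max\{|T_0|,\,s-1\}.$$

Start with $T=T_0$. Color the complete bipartite components one at a time. If the two sides of a component differ by $\Delta\le s-1$, orient it so that it contributes $-\Delta$ when $T\ge0$ and $+\Delta$ when $T<0$. The new absolute value is $\big||T|-\Delta\big|\le\max\{|T|,\Delta\}$. So throughout $|T|\le\max\{|T_0|,s-1\}\le g(s-1)$.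

Then color the isolated vertices one at a time, each with the color that decreases $|T|$, or arbitrarily if $T=0$. There are at least $|T|$ of them, so $T=0$ is reached, and afterwards $T$ stays in $\{-1,0,1\}$. At the end $|T|\le1$, and $F_b$ is equitably $2$-colored.

Doing this for every $b\in\mathbb Z_l$ with its own pair of colors gives an equitable $2l$-coloring of $G\square H$. Together with Sections 3, 5 and 8 this proves Theorem 1, and so the Lin–Chang conjecture is true. $\blacksquare$

## 10. The construction on $K_{1,4}\square K_{1,4}$

Let us run Section 9 on the smallest square of a star in its range. Here $k=l=2$ and $N=M=5$, so $a=s=2$ and $e=\rho=1$. Lemma 3 gives $E=\{0\}$ and $E'=\{1\}$. So $g^*_0=3$, $g^*_1=2$, $h_0=2$, $h_1=3$, and $f_0=3\cdot2+2\cdot3=12$, $f_1=2\cdot2+3\cdot3=13$.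

We must take $j_0=1$ and $j_1=0$; then $\omega=1$ in $\mathbb Z_2$, $r_2=0$, $r_1=1$. Let $u_0$ be the center of $H$ and $u_1,v_0,v_1,v_2$ its leaves. Lemma 2 gives $H_0=\{u_0,u_1\}$ and $H_1=\{v_0,v_1,v_2\}$. So $U_J$ is the set of leaves, $A_0=\{u_1\}$ and $B_0=\{u_0\}$. In $G$, $n_2=1$ and $d=0$: $G_0=\{x_0\}$ is the center and $G_1=\{x_1,x_2,x_3,x_4\}$ are the leaves. So $t=3-1=2$ and $t_1=t_2=1$.

Before the moves group $0$ has $1\cdot2+4\cdot3=14$ vertices and group $1$ has $4\cdot2+1\cdot3=11$. The only group that gives vertices away is $b=r_1+1=0$. With $A^0_0=\{x_1\}$ and $A^1_0=\{x_2\}$ we move $(x_1,v_0)$ and $(x_2,v_1)$ to group $1$, and the sizes become $12$ and $13$.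

Group $0$ gets the colors $1,2$. It consists of the edge between $(x_0,u_0)$ and $(x_0,u_1)$ and ten isolated vertices. Group $1$ gets the colors $3,4$, which play the roles of $1,2$ in Step 7. Its special vertices are $(x_1,v_0),(x_1,u_1),(x_1,u_0)$ with colors $3,3,4$, then $(x_2,v_1),(x_2,u_1),(x_2,u_0)$ with colors $4,4,3$, and $(x_0,v_0),(x_0,v_1)$ with colors $4,3$. Here $T_0=0$. Two edges, in rows $x_3$ and $x_4$, and the isolated vertex $(x_0,v_2)$ remain. One outcome is
$$\begin{array}{c|ccccc} & u_0&u_1&v_0&v_1&v_2\\\hline x_0&2&1&4&3&3\\ x_1&4&3&3&1&2\\ x_2&3&4&1&4&2\\ x_3&4&3&1&2&1\\ x_4&4&3&2&1&2\end{array}$$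
Every cell differs from the first cell of its row and from the first cell of its column, so the coloring is proper. The colors $1,2,3,4$ occur $6,6,7,6$ times.

## 11. Sharpness

**Proof of Theorem 2(a).** Let $n\ge17$. Theorem 1 with $k=l=2$ gives $\chi_=(K_{1,n}\square K_{1,n})\le4$. By Lemma 1 there is no equitable coloring with at most three colors. So $\chi_=(K_{1,n}\square K_{1,n})=4=\chi(K_{1,n})^2$. $\blacksquare$

**Proof of Theorem 2(b).** The idea is that a vertex in a singleton part of $H$ is adjacent to all other vertices of its row, so its color occurs only once in that row. A color cannot be so rare in every row if its class is to be large.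

Suppose there is an equitable $q$-coloring of $K_k\square H$ with $q<\frac k{k-1}(l-1)$. Since $k\ge2$, $\frac k{k-1}\le2$, so $q<2(l-1)$. Let $M=|V(H)|=m+l-1$. Then $M\ge4(l-1)>2q$, so every class has size at least $\lfloor kM/q\rfloor\ge2k>k$.

Consider the row of a vertex $x$ of $K_k$. The $l-1$ vertices of the singleton parts are adjacent to each other and to everything else in the row. So they receive a set $\Sigma_x$ of $l-1$ distinct colors, and each of these colors occurs exactly once in that row. A color lying in $\Sigma_x$ for all $k$ rows would occur exactly $k$ times in total, which contradicts the class size. So each color lies in at most $k-1$ of the sets $\Sigma_x$. Counting pairs of a row and a color in its set,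
$$k(l-1)=\sum_x|\Sigma_x|\le(k-1)q ,$$
which contradicts $q<\frac k{k-1}(l-1)$. This proves $\chi_=(K_k\square H)\ge\frac k{k-1}(l-1)$.

For $k=2$ the lower bound is $2l-2$. Since $\chi(K_2)=2$ and $\chi(H)=l$, Theorem 1 gives the upper bound $2l$. Finally, let $c<2$ and choose $l$ with $2-\frac2l>c$. Then $\chi_=(K_2\square H)\ge2l-2>c\,l=c\cdot\max\{\chi(K_2),\chi(H)\}$, so no bound with this $c$ holds in general. $\blacksquare$
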